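\title{Morita invariance of algebraic $K$-theory for h-unital rings}

\begin{abstract}
For rings without unit, Morita equivalence is defined through the category of firm modules, whereas $K_n(A)$ is defined through the unitalization $\tilde A$. We prove that an equivalence between the categories of firm modules over two h-unital rings $A$ and $B$ induces isomorphisms $K_n(A)\cong K_n(B)$ for all $n$, functorial in the equivalence and compatible with Morita context rings. The same holds for every localizing invariant. In degree $n\ge 0$ it suffices that $\operatorname{Tor}_i^{\tilde A}(\mathbb Z,A)$ vanish for $i\le n$, and for $n\ge1$ vanishing for $i<n$ does not suffice. The proof replaces each ring by a Morita equivalent flat ring and compares the two corners of a context ring by a localization sequence.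
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Rings are associative and not necessarily unital, ring homomorphisms need not preserve units, and modules are left modules unless the contrary is said. The \emph{unitalization} of a ring $A$ is $\tilde A=\mathbb Z\ltimes A$, the group $\mathbb Z\oplus A$ with product $(k,a)(k',a')=(kk',ka'+k'a+aa')$. The projection $\tilde A\to\mathbb Z$ with kernel $A$ is the \emph{augmentation}; through it $\mathbb Z$ is a left and a right $\tilde A$-module on which $A$ acts by zero. An $A$-module is the same thing as a unital $\tilde A$-module, and we write $\otimes_A$ for $\otimes_{\tilde A}$.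

For a unital ring, $K_n$ with $n\in\mathbb Z$ denotes nonconnective algebraic $K$-theory, which is Quillen's $K_n$ for $n\ge0$. For an arbitrary ring one sets
\[
K_n(A)=\ker\bigl(K_n(\tilde A)\to K_n(\mathbb Z)\bigr).
\]
A homomorphism $f:A\to B$ extends to a unital one $\tilde A\to\tilde B$ and so induces $f_*:K_n(A)\to K_n(B)$. If $A$ has a unit $1_A$, then $\tilde A\cong A\times\mathbb Z$ via $(k,a)\mapsto(k1_A+a,k)$, and the definition returns the usual group.

For unital rings, $K_n$ is computed from the finitely generated projective modules, which are singled out by a categorical property inside the category of unital modules; hence Morita equivalent unital rings have the same $K$-groups. To ask for an analog without units, one first needs a substitute for the unital modules. A ring $A$ is \emph{idempotent} if $A=A^2$. For such a ring, a module $M$ is \emph{firm} if the multiplication $A\otimes_AM\to M$, $a\otimes m\mapsto am$, is an isomorphism; firm right modules are defined symmetrically, and $A$ is a \emph{firm ring} if $A\otimes_AA\to A$ is an isomorphism. Let $\mathfrak M(A)$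 be the full subcategory of firm modules in the category of all $A$-modules. It is abelian, being equivalent to the quotient of the category of all $A$-modules by the Serre subcategory of modules killed by $A$; this fact explains the definition but is not used below. Two idempotent rings $A$ and $B$ are \emph{Morita equivalent} if $\mathfrak M(A)$ and $\mathfrak M(B)$ are equivalent categories. If $A$ is unital, then $A\otimes_AM=1_AM$, so firm means unital and the notion is the classical one.

Firmness is a homological condition. Tensoring $0\to A\to\tilde A\to\mathbb Z\to0$ with $M$ gives the exact sequence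
\begin{equation}\label{eq:firm}
0\to\operatorname{Tor}_1^{\tilde A}(\mathbb Z,M)\to A\otimes_AM\to M\to M/AM\to0,
\end{equation}
so $M$ is firm if and only if $\operatorname{Tor}_i^{\tilde A}(\mathbb Z,M)=0$ for $i=0,1$. For $0\le m\le\infty$ let $\mathcal H_m$ be the class of rings $A$ with
\[
\operatorname{Tor}_i^{\tilde A}(\mathbb Z,A)=0\qquad\text{for }0\le i\le m .
\]
Then $\mathcal H_0$ consists of the idempotent rings and $\mathcal H_1$ of the firm rings; the rings in $\mathcal H_\infty$ are called \emph{h-unital}. The complex $\mathbb Z\otimes^{\mathbf L}_{\tilde A}A$ is the cone of the multiplication $A\otimes^{\mathbf L}_{\tilde A}A\to A$, so h-unitality is firmness with the tensor product replaced by the derived tensor product.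

A flat $\tilde A$-module $T$ is firm if and only if $AT=T$, and then $\operatorname{Tor}_i^{\tilde A}(\mathbb Z,T)=0$ for all $i\ge0$; we call such a module \emph{flat firm}. A ring $A$ is \emph{left flat} if $A=A^2$ and $A$ is flat as a left $\tilde A$-module. Left flat rings are h-unital, and unital rings are left flat because $A=\tilde A1_A$ is projective.

\begin{example}\label{ex:m}
Let $R_1=\mathbb Z[t^q:q\in\mathbb Q_{\ge0}]$, the union of the polynomial rings $\mathbb Z[t^{1/k!}]$, and let $\mathfrak m$ be the span of the $t^q$ with $q>0$, so that $\tilde{\mathfrak m}=R_1$. Then $\mathfrak m^2=\mathfrak m$ because $t^q=t^{q/2}t^{q/2}$, and $\mathfrak m=\bigcup_kt^{1/k}R_1$ is an increasing union of free modules, hence flat. So $\mathfrak m$ is a left flat ring without unit. No nonzero finitely generated projective $R_1$-module $T$ is firm: if $T=\mathfrak mT$, Nakayama's lemma gives $(1-x)T=0$ for some $x\in\mathfrak m$, and $T$ is torsion-free over the domain $R_1$.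
\end{example}

The example shows why the classical argument does not carry over: the modules from which $K_n(\tilde A)$ is built need not lie in $\mathfrak M(A)$, and an equivalence $\mathfrak M(A)\simeq\mathfrak M(B)$ does not act on them. Two invariance results are nevertheless known. First, $K_1$ is Morita invariant for firm rings: an equivalence $\mathfrak M(A)\simeq\mathfrak M(B)$ with $A,B$ firm gives rise to a canonical isomorphism $K_1(A)\cong K_1(B)$. Second, homology theories of cyclic type ($HH_*$, $HC_*$, and so on) are Morita invariant for h-unital algebras that are flat over a commutative unital ground ring. The following conjecture is posed in \cite{Tag}.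

\begin{quote}
\emph{For every $n\ge0$, a Morita equivalence $\mathfrak M(A)\simeq\mathfrak M(B)$ between h-unital rings gives rise to a canonical isomorphism $K_n(A)\cong K_n(B)$.}
\end{quote}

Since $K$-theory is an invariant of derived categories, the derived form of firmness is the natural hypothesis for all degrees at once. The result for $K_1$, which needs the Tor groups to vanish in degrees $\le1$ only, suggests more precisely that $K_n$ should be invariant on $\mathcal H_n$. We prove both statements, and we show that the second cannot be improved.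

\subsection{Results}

To say what ``canonical'' means we use Morita contexts. A \emph{Morita context} between firm rings $A$ and $B$ consists of an $A$-$B$-bimodule $P$ and a $B$-$A$-bimodule $Q$, both firm on both sides, and bimodule isomorphisms $\alpha:P\otimes_BQ\to A$ and $\beta:Q\otimes_AP\to B$ such that
\begin{equation}\label{eq:assoc}
\alpha(p\otimes q)\,p'=p\,\beta(q\otimes p'),\qquad q\,\alpha(p\otimes q')=\beta(q\otimes p)\,q'.
\end{equation}
Its \emph{context ring} is $C=\begin{pmatrix}A&P\\Q&B\end{pmatrix}$ with the product
\[
\begin{pmatrix}a&p\\q&b\end{pmatrix}\begin{pmatrix}a'&p'\\q'&b'\end{pmatrix}=\begin{pmatrix}aa'+\alpha(p\otimes q')&ap'+pb'\\qa'+bq'&\beta(q\otimes p')+bb'\end{pmatrix}.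
\]
This product is associative. For triples of entries with at most one factor in $P\cup Q$ this is the bimodule axioms; for triples with one factor in $P$ and one in $Q$ it is the left linearity, the right linearity, or the balancedness of $\alpha$ and $\beta$, according to the position of the third factor; for the triples $(p,q,p')$ and $(q,p,q')$ it is \eqref{eq:assoc}. Let $i_A:A\to C$ and $i_B:B\to C$ be the inclusions. The context \emph{belongs to} a functor $\Phi:\mathfrak M(A)\to\mathfrak M(B)$ if $\Phi\cong Q\otimes_A-$. Every equivalence between firm rings has a context belonging to it, unique up to isomorphism (Lemma~\ref{lem:contexts}).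

\begin{theorem}\label{thm:main}
Let $n\in\mathbb Z$. There is an assignment, to each equivalence $\Phi:\mathfrak M(A)\to\mathfrak M(B)$ between h-unital rings, of an isomorphism $\varphi_n(\Phi):K_n(A)\to K_n(B)$ that depends only on the isomorphism class of $\Phi$ and satisfies $\varphi_n(\Phi'\Phi)=\varphi_n(\Phi')\varphi_n(\Phi)$ and $\varphi_n(\mathrm{id})=\mathrm{id}$. Moreover:
\begin{enumerate}
\item[(1)] For every Morita context belonging to $\Phi$, with ring $C$, one has $i_{A*}=i_{B*}\circ\varphi_n(\Phi):K_n(A)\to K_n(C)$.
\item[(2)] If $C$ is h-unital, then $i_{A*}$ and $i_{B*}$ are isomorphisms, so $\varphi_n(\Phi)=i_{B*}^{-1}i_{A*}$.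
\item[(3)] If a ring homomorphism $f:A\to B$ between h-unital rings is such that restriction of scalars $f^*$ maps $\mathfrak M(B)$ to $\mathfrak M(A)$ and is an equivalence, then $f_*=\varphi_n((f^*)^{-1})$. In particular $f_*$ is an isomorphism.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} proves the conjecture. The degreewise refinement is the following; the covers in its last sentence are defined in Section~\ref{sec:covers}.

\begin{theorem}\label{thm:range}
Let $0\le m<\infty$. For rings in $\mathcal H_m$ and $n\le m$ there are functorial isomorphisms $\varphi_n(\Phi)$ as in Theorem~\ref{thm:main}. If $m\ge1$, then \textup{(1)--(3)} hold for $n\le m$ with ``h-unital'' replaced by ``in $\mathcal H_m$''. For $m=1$ the ring $C$ is automatically in $\mathcal H_1$, so $\varphi_1=i_{B*}^{-1}i_{A*}$ on $K_1$ of firm rings. Moreover, every idempotent ring $A$ receives a surjective ring homomorphism $f:B\to A$ with $B$ left flat (hence h-unital) and $f^*:\mathfrak M(A)\to\mathfrak M(B)$ an equivalence; if $A\in\mathcal H_m$, then every such $f$ that comes from a cover of $A$ induces an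 isomorphism on $K_n$ for $n\le m$ and a surjection on $K_{m+1}$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
For every $r\ge1$ there are a commutative ring $A$ with $\operatorname{Tor}_i^{\tilde A}(\mathbb Z,A)=0$ for $i<r$ and $\operatorname{Tor}_r^{\tilde A}(\mathbb Z,A)\cong\mathbb Z$, and a surjection $f:B\to A$ with $B$ left flat and $f^*:\mathfrak M(A)\to\mathfrak M(B)$ an equivalence, such that $f_*:K_r(B)\to K_r(A)$ is not injective.
\end{theorem}

Both rings in Theorem~\ref{thm:sharp} lie in $\mathcal H_{r-1}$, so no assignment of isomorphisms with property (3) exists on $\mathcal H_{r-1}$ in degree $r$.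

\begin{theorem}\label{thm:localizing}
Theorem~\ref{thm:main} holds with $K$ replaced by any localizing invariant $E$ of small stable $\infty$-categories in the sense of Blumberg--Gepner--Tabuada \cite{BGT}, with $E_n(A)=\ker(\pi_nE(\tilde A)\to\pi_nE(\mathbb Z))$.
\end{theorem}

\subsection{The method}\label{sec:method}

The unital case, looked at from the context ring, shows which maps survive the loss of the unit. Let $A$ and $B$ be unital. Then $P$ and $Q$ are unital bimodules and $C$ has the unit $1_A+1_B$. The columns $U=C1_A$ and $U'=C1_B$ are finitely generated projective $C$-modules and induce maps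
\[
K_n(A)\xrightarrow{\;U\otimes_A-\;}K_n(C)\xleftarrow{\;U'\otimes_B-\;}K_n(B).
\]
Since $\alpha$ and $\beta$ are onto, $C1_AC=C=C1_BC$, and by classical Morita theory both maps are isomorphisms. The classical isomorphism $K_n(A)\to K_n(B)$ is induced by $Q\otimes_A-$, the module $Q$ being finitely generated projective over $B$. Multiplication $U'\otimes_BQ\to U$ is an isomorphism of bimodules (it is $\alpha$ on the upper entry and $B\otimes_BQ\cong Q$ on the lower), so the classical isomorphism equals $(U'\otimes_B-)^{-1}\circ(U\otimes_A-)$.

Without units $Q$ induces no map on $K$-theory, but the zigzag can be kept. We adjoin to $C$ two orthogonal idempotents $e_1,e_2$, obtaining a unital ring $C^+$ with corners $e_1C^+e_1=\tilde A$ and $e_2C^+e_2=\tilde B$, and we use the projective modules $C^+e_1$ and $C^+e_2$. A localization sequence (Sections~\ref{sec:corners} and~\ref{sec:peirce}) shows that the first map is an isomorphism onto a reduced $K$-group of $C^+$ as soon as $Q\otimes^{\mathbf L}_{\tilde A}P\to B$ is an isomorphism. The difficulty is that a context controls only the underived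 tensor product. It disappears when $A$ and $B$ are left flat, for then $P$ and $Q$ are flat (Sections~\ref{sec:contexts} and~\ref{sec:flat}). To reach this case we show that every idempotent ring is a quotient of a Morita equivalent left flat ring, its cover (Section~\ref{sec:covers}). The hypothesis on higher Tor groups enters at a single point: it makes the cover an isomorphism on $K$-groups (Section~\ref{sec:coversK}; the case of $K_1$ is done by hand in Section~\ref{sec:K1}). Section~\ref{sec:proofs} assembles the proofs of Theorems~\ref{thm:main}, \ref{thm:range} and~\ref{thm:localizing}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.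

\section{Flat covers of idempotent rings}\label{sec:covers}

Free $\tilde A$-modules are not firm, so firm modules cannot be resolved by them inside $\mathfrak M(A)$. Flat firm modules take their place, and there are enough of them.

\begin{lemma}\label{lem:enough}
Let $A$ be a ring and $M$ an $A$-module with $M=AM$. Then there is a surjection $T\to M$ with $T$ flat firm.
\end{lemma}

\begin{proof}
Fix $x\in M$ and put $x_0=x$, $n_0=1$. Since every element of $M$ is a finite sum $\sum a m$, we can inductively write $x_{i-1}=a_ix_i$, where $x_i\in M^{n_i}$ is a column and $a_i$ is an $n_{i-1}\times n_i$ matrix over $A$. Let $T_x$ be the colimit of the free modules of rows $\tilde A^{n_0}\to\tilde A^{n_1}\to\cdots$ with transition maps $v\mapsto va_i$. It is flat. The transition maps become zero modulo $A$, so $T_x/AT_x=\varinjlim(\mathbb Z^{n_i},0)=0$, and $T_x$ is flat firm. The maps $\tilde A^{n_i}\to M$, $v\mapsto vx_i$, are compatible because $(va_i)x_i=vx_{i-1}$; they define a map $T_x\to M$ whose image contains $x$. Put $T=\bigoplus_{x\in M}T_x$.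
\end{proof}

A module that maps to the ring can itself be made into a ring. We shall use this device several times.

\begin{lemma}[Twisted product]\label{lem:twist}
Let $C$ be a ring, $X$ a $C$-module and $h:X\to C$ a $C$-linear map. Then $x\cdot y=h(x)y$ is an associative product on $X$, and $h$ is a ring homomorphism.
\end{lemma}

\begin{proof}
We have $h(x\cdot y)=h(h(x)y)=h(x)h(y)$, hence $(x\cdot y)\cdot z=h(x)h(y)z=x\cdot(y\cdot z)$.
\end{proof}

\begin{definition}\label{def:cover}
Let $A$ be idempotent. A \emph{cover} of $A$ is a surjective $A$-linear map $f:F\to A$ with $F$ flat firm. We write $F_f$ for $F$ with the product $x\cdot y=f(x)y$, so that $f:F_f\to A$ is a surjective ring homomorphism.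
\end{definition}

Covers exist by Lemma~\ref{lem:enough} applied to $M=A$; this is where idempotence is needed. The module $F$ is flat over $\tilde A$, but we want it flat over the new ring. The next lemma transports flatness along a pair of bimodules; it will also give the flatness of $P$ and $Q$ in a context.

\begin{lemma}\label{lem:transfer}
Let $A$ be an idempotent ring, $B$ a ring, $P$ an $A$-$B$-bimodule, $Q$ a $B$-$A$-bimodule, $\alpha:P\otimes_BQ\to A$ a surjective bimodule map and $\beta:Q\otimes_AP\to B$ a bimodule map with $q\,\alpha(p\otimes q')=\beta(q\otimes p)q'$. If $T$ is a flat firm $A$-module, then $Q\otimes_AT$ is flat over $\tilde B$.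
\end{lemma}

\begin{proof}
Let $N\subset N'$ be right $\tilde B$-modules and let $Y=\ker(N\otimes_BQ\to N'\otimes_BQ)$, a right $A$-module. Since $T$ is flat, the kernel of $N\otimes_BQ\otimes_AT\to N'\otimes_BQ\otimes_AT$ is $Y\otimes_AT$. Since $T=AT$, this vanishes once $YA=0$, and since $\alpha$ is onto it suffices to show $x\,\alpha(p\otimes q)=0$ for $x=\sum n_i\otimes q_i\in Y$. Now
\[
x\,\alpha(p\otimes q)=\sum n_i\otimes\beta(q_i\otimes p)q=\Bigl(\sum n_i\beta(q_i\otimes p)\Bigr)\otimes q .
\]
The element $\sum n_i\beta(q_i\otimes p)$ is the image of $x$ under the map $N\otimes_BQ\to N$, $n\otimes q'\mapsto n\beta(q'\otimes p)$, which is well defined because $\beta$ is left $B$-linear, and which is natural in $N$. As $x$ dies in $N'\otimes_BQ$, this element dies in $N'$, so it is zero.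
\end{proof}

\begin{lemma}\label{lem:cover}
Let $f:F\to A$ be a cover and $B=F_f$.
\begin{enumerate}
\item[(a)] A flat firm $A$-module is, via $f$, a flat firm $B$-module. In particular $B$ is left flat.
\item[(b)] Let $M$ be an $A$-module and $j\ge0$, and suppose $\operatorname{Tor}_i^{\tilde A}(\mathbb Z,M)=0$ for $i<j$. Then $\operatorname{Tor}_i^{\tilde B}(\mathbb Z,M)=0$ for $i<j$ and $\operatorname{Tor}_j^{\tilde B}(\mathbb Z,M)\cong\operatorname{Tor}_j^{\tilde A}(\mathbb Z,M)$.
\item[(c)] Restriction $f^*$ maps $\mathfrak M(A)$ to $\mathfrak M(B)$ and is an equivalence with quasi-inverse $F\otimes_B-$. Here $F$ is the $A$-$B$-bimodule with right action $y\cdot b=f(y)b$, and for $M\in\mathfrak M(A)$ the isomorphism $F\otimes_Bf^*M\to M$ is $y\otimes m\mapsto f(y)m$.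
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Apply Lemma~\ref{lem:transfer} with $Q=A$, on which $B$ acts on the left via $f$, with $P=F$ as in (c), and with $\alpha(y\otimes a)=f(y)a$, $\beta(a\otimes y)=ay\in F=B$. The map $\alpha$ is balanced over $B$ because $f(f(y)b)a=f(y)f(b)a$; it is $A$-bilinear, and it is onto because $f(F)A=A^2=A$. The map $\beta$ is balanced over $A$; it is left $B$-linear because $(f(b)a)y=b\cdot(ay)$, and right $B$-linear because $(ay)\cdot b=f(ay)b=a(y\cdot b)$. Finally $a\,\alpha(y\otimes a')=af(y)a'=f(ay)a'=\beta(a\otimes y)a'$. So for $T$ flat firm over $A$, the module $A\otimes_AT=T$ is flat over $\tilde B$, and $BT=f(F)T=AT=T$. For $T=F$ the $B$-module $f^*F$ is $B$ itself, so $B$ is flat over $\tilde B$ and $B=B^2$.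

(b) We use induction on $j$. For $j=0$ both groups are $M/AM$, because $f$ is onto. For $j\ge1$ we have $M=AM$, so there is an exact sequence $0\to M'\to T\to M\to0$ with $T$ flat firm over $A$, hence over $B$ by (a). As $\operatorname{Tor}_*(\mathbb Z,T)=0$ over both rings, $\operatorname{Tor}_{i+1}(\mathbb Z,M)\cong\operatorname{Tor}_i(\mathbb Z,M')$ for $i\ge0$ over both rings, and $\operatorname{Tor}_0(\mathbb Z,M)=0$ over both. Apply the case $j-1$ to $M'$.

(c) If $M$ is firm over $A$, then (b) with $j=2$ and \eqref{eq:firm} show that $f^*M$ is firm over $B$. If $N$ is firm over $B$, then $F\otimes_BN$ is firm over $A$ because $A\otimes_AF\cong F$, and $f^*(F\otimes_BN)=B\otimes_BN\cong N$ naturally. The map $F\otimes_Bf^*M\to M$ is natural and $A$-linear, and as a map of groups it is the multiplication $B\otimes_Bf^*M\to f^*M$, which is bijective.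
\end{proof}

\section{$K_1$ of a cover, by hand}\label{sec:K1}

Before any machinery, one can see on matrices why the Tor groups of $A$ decide whether a cover preserves $K$-groups. Recall that for a unital ring $R$, $K_1(R)$ is the abelianization of $GL(R)=\bigcup_kGL_k(R)$, that the elementary matrices $1+rE_{ij}$ with $i\ne j$ have trivial class, and that for commutative $R$ the determinant induces a map $K_1(R)\to R^\times$.

\begin{proposition}\label{prop:K1}
Let $f:F\to A$ be a cover of an idempotent ring, $B=F_f$ and $N=\ker f$. Then $N/AN\cong\operatorname{Tor}_1^{\tilde A}(\mathbb Z,A)$, the map $f_*:K_1(B)\to K_1(A)$ is surjective, and its kernel is the image of a homomorphism $N/AN\to K_1(B)$, $n\mapsto[1+n]$. If $A$ is commutative, this homomorphism is injective.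
\end{proposition}

\begin{proof}
The isomorphism comes from the long exact Tor sequence of $0\to N\to F\to A\to0$, since $\operatorname{Tor}_*(\mathbb Z,F)=0$. Both $K_1(\tilde B)$ and $K_1(\tilde A)$ contain $K_1(\mathbb Z)$ as a compatible direct summand, so we may work with $\tilde B\to\tilde A$. Its kernel $N$ satisfies $N\cdot B=f(N)F=0$ and $B\cdot N=AN$. In particular $N^2=0$, so every lift of an invertible matrix is invertible, $GL(\tilde B)\to GL(\tilde A)$ is onto, and its kernel consists of the matrices $1+X$ with $X$ over $N$. Commutator subgroups also map onto each other, so $f_*$ is onto and its kernel is the set of classes $[1+X]$. Since $(1+X)(1+X')=1+X+X'$, each $1+X$ is a product of elementary matrices and of matrices $1+nE_{ii}$, and the latter are conjugate to $1+nE_{11}$. So the kernel is the image of the homomorphism $n\mapsto[1+n]$ on $N$. For $b\in B$ and $n\in N$ put $x=bE_{12}$ and $y=nE_{21}$. Then $x^2=y^2=0$, $yx=(n\cdot b)E_{22}=0$ and $xy=f(b)nE_{11}$, hence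
\[
(1+x)(1+y)(1-x)(1-y)=(1+y+xy)(1-y)=1+f(b)nE_{11}.
\]
So $1+f(b)nE_{11}$ is a commutator, and the homomorphism kills $AN$.

Let $A$ be commutative. The subgroup $AN$ is a two-sided ideal of $B$, and $\bar B=B/AN$ is commutative: since $F=AF$ it suffices to consider $x=ax'$, and then $x\cdot y-y\cdot x=a\bigl(f(x')y-f(y)x'\bigr)$ with $f(x')y-f(y)x'\in N$. The composite of $K_1(\tilde B)\to K_1$ of the unitalization of $\bar B$ with the determinant sends $[1+n]$ to $1+\bar n$, which is $1$ only if $n\in AN$.
\end{proof}

Thus a cover of a firm ring is an isomorphism on $K_1$, while for a ring that is only idempotent the group $\operatorname{Tor}_1$ can survive.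

\begin{example}\label{ex:r1}
With the notation of Example~\ref{ex:m} let $A=\mathfrak m/tR_1$, so $\tilde A=R_1/tR_1$. The module $F=\mathfrak m\otimes_{R_1}\tilde A=\mathfrak m/t\mathfrak m$ is flat over $\tilde A$ and $AF=F$, so the projection $f:F\to A$ is a cover, and $B=F_f$ is $\mathfrak m/t\mathfrak m$ with its usual product. Here $N=tR_1/t\mathfrak m=\mathbb Zt$ and $AN=0$, so $\operatorname{Tor}_1^{\tilde A}(\mathbb Z,A)\cong\mathbb Z$. The unit $1+t$ of $\tilde B=R_1/t\mathfrak m$ gives a nonzero element of $K_1(B)$ that dies in $K_1(A)$. With Lemma~\ref{lem:cover} this is already the statement of Theorem~\ref{thm:sharp} for $r=1$.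
\end{example}

In higher degrees matrices are replaced by a localization sequence, whose third term is the $K$-theory of a ring spectrum $L$ with $\pi_0L=\mathbb Z$; the group $N/AN$ reappears there as $\pi_1L$.

\section{Morita contexts and Peirce rings}\label{sec:contexts}

This section collects the algebra of contexts. All rings built from contexts have a matrix shape, which we name first.

\begin{definition}
Let $I$ be a finite set. A \emph{Peirce ring} over $I$ is a ring $C=\bigoplus_{i,j\in I}C_{ij}$ with $C_{ij}C_{jk}\subset C_{ik}$ and $C_{ij}C_{lk}=0$ for $j\ne l$. For $I_0\subset I$ the subring $C_{I_0}=\bigoplus_{i,j\in I_0}C_{ij}$ is the \emph{block} of $I_0$.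
\end{definition}

Each $C_{ij}$ is a $C_{ii}$-$C_{jj}$-bimodule. A context ring is a Peirce ring over $\{1,2\}$, and conversely:

\begin{remark}\label{rem:recognize}
Let $C$ be a Peirce ring over $\{1,2\}$ such that $C_{11},C_{22}$ are firm rings, $P=C_{12}$ and $Q=C_{21}$ are firm on both sides, and the multiplications $P\otimes_{C_{22}}Q\to C_{11}$ and $Q\otimes_{C_{11}}P\to C_{22}$ are bijective. Then these data form a context with ring $C$: bilinearity, balancedness and \eqref{eq:assoc} are instances of the associativity of $C$.
\end{remark}

\begin{lemma}\label{lem:contexts}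
Let $A$ and $B$ be firm rings.
\begin{enumerate}
\item[(a)] A context gives mutually inverse equivalences $Q\otimes_A-$ and $P\otimes_B-$ between $\mathfrak M(A)$ and $\mathfrak M(B)$.
\item[(b)] Every equivalence $\Phi:\mathfrak M(A)\to\mathfrak M(B)$ has a context belonging to it. Given a quasi-inverse $\Psi$, one may take $Q=\Phi(A)$ and $P=\Psi(B)$, with the right actions obtained by applying $\Phi$ and $\Psi$ to right multiplications.
\item[(c)] Contexts belonging to isomorphic equivalences have context rings that are isomorphic as Peirce rings by an isomorphism that is the identity on $A$ and on $B$.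
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The module $Q\otimes_AM$ is firm over $B$ because $B\otimes_BQ\cong Q$, and $P\otimes_BQ\otimes_AM\cong A\otimes_AM\cong M$ via $\alpha$ for firm $M$. The other composite is treated in the same way with $\beta$.

(b) In the unital proof one uses that $A$ is a projective generator. Here maps $A\to M$ need not come from elements of $M$, but those that do are enough. The functor $A\otimes_A-$ commutes with colimits, so colimits of firm modules are firm. Hence colimits in $\mathfrak M(A)$ and $\mathfrak M(B)$ are computed in modules, and the equivalence $\Phi$ preserves them; in particular it is additive. For $M\in\mathfrak M(A)$ and $m\in M$ let $r_m:A\to M$ be the map $a\mapsto am$; then $r_{am}=r_mr_a$ and $r_{m+m'}=r_m+r_{m'}$. The ring $A$ is firm, so $Q=\Phi(A)$ is defined. Put $qa=\Phi(r_a)(q)$; as $r_{aa'}=r_{a'}r_a$, this makes $Q$ a $B$-$A$-bimodule. Since $\Phi(r_{am})(q)=\Phi(r_m)(qa)$, the rule $q\otimes m\mapsto\Phi(r_m)(q)$ defines a $B$-linear map $\tau_M:Q\otimes_AM\to\Phi(M)$, natural in $M$.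

Choose a free presentation $\tilde A^{(S')}\to\tilde A^{(S)}\to M\to0$, sending the basis to elements $m_s$. Tensoring with $A$ gives an exact sequence $A^{(S')}\to A^{(S)}\to M\to0$ of firm modules, in which the second map has components $r_{m_s}$ and the first is given by right multiplications by elements of $\tilde A$. Applying $\Phi$ presents $\Phi(M)$ as the cokernel of a map $Q^{(S')}\to Q^{(S)}$, namely the one obtained by applying $Q\otimes_A-$ to the free presentation. Its cokernel is also $Q\otimes_AM$, and the two projections from the $s$th summand, $q\mapsto q\otimes m_s$ and $q\mapsto\Phi(r_{m_s})(q)$, correspond under $\tau_M$. So $\tau_M$ is an isomorphism. For $M=A$ it is the multiplication $Q\otimes_AA\to Q$, so $Q$ is right firm, and it is left firm as an object of $\mathfrak M(B)$. The same argument gives $\Psi\cong P\otimes_B-$ with $P=\Psi(B)$ firm on both sides.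

So let $\Phi=Q\otimes_A-$ and $\Psi=P\otimes_B-$, and choose isomorphisms $\eta:1\to\Psi\Phi$ and $\varepsilon:\Phi\Psi\to1$ satisfying the triangle identities. Define $\alpha$ as the composite of $P\otimes_BQ\cong P\otimes_BQ\otimes_AA$ with $\eta_A^{-1}$, and $\beta$ as the composite of $Q\otimes_AP\cong Q\otimes_AP\otimes_BB$ with $\varepsilon_B$. They are left linear isomorphisms, and right linear by naturality with respect to right multiplications. Naturality of $\eta^{-1}$ with respect to $r_m$ gives $\eta_M^{-1}(p\otimes q\otimes am)=\alpha(p\otimes qa)m=\alpha(p\otimes q)am$; as $M=AM$,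
\begin{equation}\label{eq:unit}
\eta_M^{-1}(p\otimes q\otimes m)=\alpha(p\otimes q)m,\qquad\text{and likewise}\qquad\varepsilon_N(q\otimes p\otimes n)=\beta(q\otimes p)n .
\end{equation}
The triangle identity $\varepsilon_{\Phi M}=\Phi(\eta_M)^{-1}$ now says $\beta(q\otimes p)q'\otimes m=q\otimes\alpha(p\otimes q')m$ in $Q\otimes_AM$. For $M=A$ it reads $\beta(q\otimes p)q'a=q\,\alpha(p\otimes q'a)$, which is the second identity of \eqref{eq:assoc} because $Q=QA$. The other triangle identity $\eta_{\Psi N}^{-1}=\Psi(\varepsilon_N)$, for $N=B$, reads $\alpha(p\otimes q)p'b=p\,\beta(q\otimes p'b)$, which is the first identity because $P=PB$.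

(c) Given a context, define $\eta$ and $\varepsilon$ by \eqref{eq:unit}. By \eqref{eq:assoc}, $\beta(q\otimes p)q'\otimes m=q\,\alpha(p\otimes q')\otimes m=q\otimes\alpha(p\otimes q')m$ and symmetrically, so $\eta$ and $\varepsilon$ are the unit and counit of an adjunction between $Q\otimes_A-$ and $P\otimes_B-$. A natural transformation $t:Q\otimes_A-\to Q'\otimes_A-$ has the form $u\otimes1$, where $u:Q\to Q'$ is its value at $A$: naturality with respect to $r_a$ makes $u$ a bimodule map, and naturality with respect to $r_m$ gives $t_M(q\otimes am)=u(qa)\otimes m=u(q)\otimes am$. The same holds for $P$. An isomorphism $t$ between the left adjoints is thus given by a bimodule isomorphism $u$. By uniqueness of right adjoints there is an isomorphism between the right adjoints compatible with $t$, the units and the counits; it is given by a bimodule isomorphism $w:P\to P'$, and the compatibilities, evaluated at $A$ and at $B$, read $\alpha'(w\otimes u)=\alpha$ and $\beta'(u\otimes w)=\beta$. Then $(\mathrm{id}_A,w,u,\mathrm{id}_B)$ is the required ring isomorphism.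
\end{proof}

\begin{lemma}\label{lem:PQflat}
In a context between left flat rings $A$ and $B$, the left $A$-module $P$ and the left $B$-module $Q$ are flat firm.
\end{lemma}

\begin{proof}
Both are firm by definition. Lemma~\ref{lem:transfer} with $T=A$ shows that $Q\cong Q\otimes_AA$ is flat over $\tilde B$. With the roles of $(A,P,\alpha)$ and $(B,Q,\beta)$ exchanged, its hypothesis is the first identity of \eqref{eq:assoc}, and $T=B$ gives the flatness of $P$.
\end{proof}

To compare $\varphi(\Phi'\Phi)$ with $\varphi(\Phi')\varphi(\Phi)$ we need one ring that contains contexts for all three equivalences.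

\begin{lemma}\label{lem:three}
Let $\Phi:\mathfrak M(A_1)\to\mathfrak M(A_2)$ and $\Phi':\mathfrak M(A_2)\to\mathfrak M(A_3)$ be equivalences, with $A_1,A_2,A_3$ firm. There is a Peirce ring $C$ over $\{1,2,3\}$ with $C_{ii}=A_i$ such that all multiplications $C_{ij}\otimes_{A_j}C_{jk}\to C_{ik}$ are bijective and the blocks of $\{1,2\}$, $\{2,3\}$, $\{1,3\}$ are rings of contexts belonging to $\Phi$, $\Phi'$, $\Phi'\Phi$.
\end{lemma}

\begin{proof}
We view all three rings from the middle one. Choose contexts $(P,Q,\alpha,\beta)$ for $\Phi$ and $(P',Q',\alpha',\beta')$ for $\Phi'$, and define $A_i$-$A_2$-bimodules $U_i$, $A_2$-$A_i$-bimodules $V_i$ and bimodule isomorphisms $\mu_i:V_i\otimes_{A_i}U_i\to A_2$, $\nu_i:U_i\otimes_{A_2}V_i\to A_i$ by taking for $(U_i,V_i,\mu_i,\nu_i)$ the quadruples $(P,Q,\beta,\alpha)$, $(A_2,A_2,\text{multiplication},\text{multiplication})$ and $(Q',P',\alpha',\beta')$. In each case \eqref{eq:assoc} or associativity gives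
\[
\nu_i(u\otimes v)u'=u\,\mu_i(v\otimes u'),\qquad v\,\nu_i(u\otimes v')=\mu_i(v\otimes u)v'.
\]
Put $C_{ij}=U_i\otimes_{A_2}V_j$, and for $u\otimes v\in C_{ij}$ and $u'\otimes v'\in C_{jk}$ put
\[
(u\otimes v)(u'\otimes v')=u\otimes\mu_j(v\otimes u')v'.
\]
This is well defined because $\mu_j$ is $A_2$-bilinear, and associative because both products of three elements equal $u\otimes\mu_j(v\otimes u')\mu_k(v'\otimes u'')v''$. If $u\otimes v\in C_{ii}$, the product equals $u\mu_i(v\otimes u')\otimes v'=\nu_i(u\otimes v)u'\otimes v'$; if $u'\otimes v'\in C_{jj}$, it equals $u\otimes v\,\nu_j(u'\otimes v')$. So $C_{ii}$ acts on both sides through $\nu_i$ and the given $A_i$-actions, and applying the left $A_i$-linear map $\nu_i$ to the first formula shows that $\nu_i:C_{ii}\to A_i$ is a ring isomorphism. We identify $C_{ii}$ with $A_i$ by it.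

The multiplication $C_{ij}\otimes_{A_j}C_{jk}=U_i\otimes_{A_2}V_j\otimes_{A_j}U_j\otimes_{A_2}V_k\to U_i\otimes_{A_2}V_k$ is induced by $\mu_j$ followed by $A_2\otimes_{A_2}V_k\cong V_k$, so it is bijective. The cases $j=i$ and $j=k$ say that the $C_{ik}$ are firm on both sides. By Remark~\ref{rem:recognize} the block of $\{i,j\}$, $i<j$, is the ring of a context, which belongs to $C_{ji}\otimes_{A_i}-$. Now $C_{21}\cong Q$, $C_{32}\cong Q'$ and $C_{31}=Q'\otimes_{A_2}Q$.
\end{proof}

Finally, to understand the inclusion $i_A:A\to C$ we view $C$ itself as a ring Morita equivalent to $A$.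

\begin{lemma}\label{lem:D}
Let $C$ be the ring of a context between firm rings $A$ and $B$, let $U=A\oplus Q$ be its first column and $V=A\oplus P$ its first row. Then $D=\begin{pmatrix}A&V\\U&C\end{pmatrix}$ is a subring of $M_2(C)$, the ring $C$ is firm, and $D$ is the ring of a context between $A$ and $C$.
\end{lemma}

\begin{proof}
Inside $C$, the set $U$ is a left ideal with $UA\subset U$, the set $V$ is a right ideal with $AV\subset V$, and $VU=A^2+PQ=A$; so $D$ is a subring, and a Peirce ring. Multiplication $U\otimes_AV\to C$ is bijective, since its components are $A\otimes_AA\to A$, $A\otimes_AP\to P$, $Q\otimes_AA\to Q$ and $\beta$. Also $A\otimes_AV\cong V$ and $U\otimes_AA\cong U$.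

Let $W=V\otimes_CU$, a firm left $A$-module, and let $Y$ be the kernel of the surjective multiplication $W\to A$. For $x=\sum v_i\otimes u_i\in Y$, $v\in V$, $u\in U$ we have $uv_i\in C$, hence
\[
(vu)x=\sum v(uv_i)\otimes u_i=\sum v\otimes(uv_i)u_i=v\otimes u\sum v_iu_i=0 .
\]
So $AY=0$, and then $A\otimes_AY=0$, because $aa'\otimes y=a\otimes a'y=0$ and $A=A^2$. Tensoring $Y\to W\to A\to0$ with $A$ gives $A\otimes_AW\cong A\otimes_AA$; as $W$ and $A$ are firm, $W\to A$ is bijective. Therefore
\[
C\otimes_CU\cong U\otimes_AV\otimes_CU\cong U\otimes_AA\cong U,\qquad V\otimes_CC\cong V\otimes_CU\otimes_AV\cong A\otimes_AV\cong V,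
\]
and both composites are the multiplication maps. Exchanging $A$ and $B$ shows that the second column of $C$ is also a firm left $C$-module. Since $C$ is the direct sum of its columns, it is firm. Remark~\ref{rem:recognize} applies to $D$.
\end{proof}

\section{The localization sequence of a corner}\label{sec:corners}

\subsection{Background}

An $E_1$-ring is an associative ring spectrum $L$; it is \emph{connective} if $\pi_iL=0$ for $i<0$, and an $E_1$-ring with $\pi_iL=0$ for $i\ne0$ is the same as the unital ring $\pi_0L$. We write $D(L)$ for the stable $\infty$-category of left $L$-modules and $\operatorname{Perf}(L)$ for its compact objects, that is, the retracts of finite colimits of shifts of $L$. For a unital ring $S$, $D(S)$ is the unbounded derived $\infty$-category, $\pi_i$ is homology $H_i$, and cofibers are mapping cones. A colimit-preserving functor $G:D(S)\to D(L)$ is given by tensoring with the $L$-$S$-bimodule $G(S)$. If $G(S)\simeq L$, the right $S$-action amounts to a map of $E_1$-rings $S\to\operatorname{End}_L(L)^{\mathrm{op}}=L$; then $G$ is base change along this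 map, and its right adjoint is restriction.

A sequence $\mathcal A\to\mathcal B\to\mathcal C$ of small stable $\infty$-categories is \emph{exact} if the composite is zero, the first functor is fully faithful, and the Verdier quotient $\mathcal B/\mathcal A\to\mathcal C$ is an equivalence up to idempotent completion. A \emph{localizing invariant} \cite{BGT}, with values in spectra, is a functor $E$ on small stable $\infty$-categories and exact functors that inverts idempotent completions, sends exact sequences to fiber sequences and preserves filtered colimits; the last property will not be used. We put $E(L)=E(\operatorname{Perf}(L))$. The published results we use are these.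

\begin{enumerate}
\item[(K1)] Nonconnective $K$-theory is a localizing invariant, and on $\operatorname{Perf}(R)$, for $R$ a unital ring, it gives Quillen's $K_n(R)$ for $n\ge0$ (\cite[\S9]{BGT}, \cite{Sch}).
\item[(K2)] If $L\to R$ is a map of connective $E_1$-rings whose fiber has $\pi_i=0$ for $i\le m$, where $m\ge0$, then $K_n(L)\to K_n(R)$ is bijective for $n\le m+1$ and surjective for $n=m+2$ (\cite[Prop.~1.1]{Wal}, \cite[Lemma~2.4]{LT}).
\item[(TN)] (Thomason--Neeman) If $\mathcal T$ is compactly generated and $\mathcal S\subset\mathcal T$ is the localizing subcategory (closed under colimits and shifts) generated by a set of compact objects of $\mathcal T$, then the compact objects satisfy $\mathcal S^\omega=\mathcal S\cap\mathcal T^\omega$, and $(\mathcal T/\mathcal S)^\omega$ is the idempotent completion of $\mathcal T^\omega/\mathcal S^\omega$ \cite{Nee}.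
\item[(SS)] A stable presentable $\infty$-category with a compact generator $X$ is equivalent to $D(L)$ with $L=\operatorname{End}(X)^{\mathrm{op}}$, by an equivalence taking $X$ to $L$ \cite{SS}.
\end{enumerate}

For unital rings $R$ and $S$, an $S$-$R$-bimodule $X$ that is finitely generated projective over $S$ gives an exact functor $\operatorname{Perf}(R)\to\operatorname{Perf}(S)$ and hence a map $X\otimes_R-:K_n(R)\to K_n(S)$. It depends only on the isomorphism class of $X$ and is compatible with composition, and a unital homomorphism $R\to S$ corresponds to $X=S$. It is also additive in $X$, for a reason valid for any localizing invariant: the split exact sequence $\mathcal C\to\mathcal C\times\mathcal C'\to\mathcal C'$ gives $E(\mathcal C\times\mathcal C')\simeq E(\mathcal C)\oplus E(\mathcal C')$, and $\oplus:\mathcal C\times\mathcal C\to\mathcal C$ induces the sum, being the identity on each factor. The product formula also gives $K_n(\mathbb Z^J)=K_n(\mathbb Z)^J$ for a finite set $J$.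

\subsection{Corners}

Let $e$ be an idempotent of a unital ring $S$. One would like a long exact sequence relating the $K$-groups of $eSe$, $S$ and $S/SeS$. The quotient of $D(S)$ by the part generated by $Se$ is in general not $D(S/SeS)$, but it is the category of modules over a derived form of $S/SeS$ whose homotopy can be computed.

\begin{lemma}\label{lem:corner}
Let $S$ be a unital ring, $e=e^2\in S$, and let $\operatorname{Loc}(Se)\subset D(S)$ be the localizing subcategory generated by $Se$. There are a connective $E_1$-ring $L$ and a map $S\to L$ such that: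
\begin{enumerate}
\item[(a)] base change $L\otimes_S-$ identifies $D(L)$ with $D(S)/\operatorname{Loc}(Se)$; in particular $L\otimes_SSe=0$;
\item[(b)] for $X\in D(S)$ there is a natural cofiber sequence $Se\otimes^{\mathbf L}_{eSe}eX\to X\to L\otimes_SX$ in $D(S)$; in particular $L$ is the cofiber of $Se\otimes^{\mathbf L}_{eSe}eS\to S$ and $\pi_0L=S/SeS$;
\item[(c)] $K(eSe)\xrightarrow{Se\otimes-}K(S)\to K(L)$ is a fiber sequence.
\end{enumerate}
\end{lemma}

\begin{proof}
The functor $G=Se\otimes^{\mathbf L}_{eSe}-:D(eSe)\to D(S)$ has the right adjoint $\operatorname{RHom}_S(Se,X)=eX$, and the unit $Y\to e(Se\otimes^{\mathbf L}_{eSe}Y)=eSe\otimes^{\mathbf L}_{eSe}Y$ is an equivalence. So $G$ is fully faithful. It preserves colimits and sends the generator $eSe$ to $Se$, so its image is $\operatorname{Loc}(Se)$. Since the inclusion of $\operatorname{Loc}(Se)$ has a right adjoint, the quotient functor $q:D(S)\to\mathcal Q=D(S)/\operatorname{Loc}(Se)$ has a fully faithful right adjoint $q_*$, whose image is the right orthogonal $\{X:eX=0\}$, and $q_*qX$ is the cofiber of the counit $G(eX)\to X$.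 The subcategory $\{X:eX=0\}$ is closed under colimits, so $q_*$ preserves them. The mapping spectrum from $qS$ to $Y$ is the spectrum underlying $q_*Y$; it commutes with colimits in $Y$ and vanishes only if $Y=0$. Hence $qS$ is a compact generator, and (SS) gives $\mathcal Q\simeq D(L)$ with $qS\mapsto L$. Then $q$ is base change along a map $S\to L$ and $q_*$ is restriction, which proves (a) and the cofiber sequence in (b). For $X=S$ both $Se\otimes^{\mathbf L}_{eSe}eS$ and $S$ are connective, so $L$ is connective and $\pi_0L$ is the cokernel of $Se\otimes_{eSe}eS\to S$. Finally $Se$ is compact, so by (TN) the sequence $\operatorname{Perf}(eSe)\to\operatorname{Perf}(S)\to\operatorname{Perf}(L)$ is exact, and (K1) gives (c).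
\end{proof}

\section{$K$-theory of Peirce rings}\label{sec:peirce}

The unitalization $\tilde C$ of a Peirce ring has no idempotents cutting out the corners, so we adjoin them. Let $C^+=C\oplus\bigoplus_{i\in I}\mathbb Ze_i$, where the $e_i$ are orthogonal idempotents and, for $c\in C_{jk}$, $e_ic=\delta_{ij}c$ and $ce_i=\delta_{ik}c$. This is an associative ring (for the triple $(c,e_i,c')$ one uses $C_{jk}C_{lm}=0$ for $k\ne l$) with unit $\sum e_i$, and
\[
e_iC^+e_i=\widetilde{C_{ii}},\qquad e_iC^+e_j=C_{ij}\quad(i\ne j).
\]
Let $p_i:C^+\to\mathbb Z$ be the ring homomorphism taking the coefficient of $e_i$. To discard the copies of $K_n(\mathbb Z)$ that we have added, put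
\[
K_n'(C)=\ker\bigl((p_i)_i:K_n(C^+)\to K_n(\mathbb Z)^I\bigr),\qquad v_i=C^+e_i\otimes_{\widetilde{C_{ii}}}-:K_n(\widetilde{C_{ii}})\to K_n(C^+).
\]
The base change of $C^+e_i$ along $p_j$ is $\mathbb Z\,p_j(e_i)$, with $e_iC^+e_i$ acting through $p_j$. Hence
\begin{equation}\label{eq:pv}
p_iv_i=\text{augmentation},\qquad p_jv_i=0\quad(j\ne i),
\end{equation}
and $v_i$ restricts to a map $K_n(C_{ii})\to K_n'(C)$. In the same way, the map $s_j=C^+e_j\otimes_{\mathbb Z}-:K_n(\mathbb Z)\to K_n(C^+)$ satisfies $p_ks_j=\delta_{jk}$.

Let $L$ be the $E_1$-ring of Lemma~\ref{lem:corner} for $S=C^+$ and $e=e_i$. The map $C^+e_i\otimes^{\mathbf L}e_iC^+\to C^+$ is the direct sum of its components $e_jC^+e_i\otimes^{\mathbf L}e_iC^+e_k\to e_jC^+e_k$, and those with $j=i$ or $k=i$ are isomorphisms, one factor being the ring $\widetilde{C_{ii}}$ over which we tensor. So, as complexes of abelian groups,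
\begin{equation}\label{eq:Lsum}
L\simeq\bigoplus_{j,k\ne i}\operatorname{cofib}\bigl(C_{ji}\otimes^{\mathbf L}_{\widetilde{C_{ii}}}C_{ik}\to e_jC^+e_k\bigr).
\end{equation}
This suggests the derived and nonunital form of the condition $SeS=S$.

\begin{definition}
The index $i$ is \emph{full} in $C$ if for all $j,k\ne i$ the multiplication $C_{ji}\otimes^{\mathbf L}_{\widetilde{C_{ii}}}C_{ik}\to C_{jk}$ is an isomorphism; that is, the higher Tor groups vanish and $C_{ji}\otimes_{C_{ii}}C_{ik}\to C_{jk}$ is bijective.
\end{definition}

To evaluate the maps $v_i$ we shall map $C$ to matrix rings. A \emph{matrix representation} of $C$ over a unital ring $R$ is a ring homomorphism $h:C\to M_I(R)$ with $h(C_{ij})\subset RE_{ij}$. It extends to a unital homomorphism $C^+\to M_I(R)$ by $e_i\mapsto E_{ii}$, and its diagonal entries give unital homomorphisms $h_{ii}:\widetilde{C_{ii}}\to R$. Let $\theta:K_n(C^+)\to K_n(M_I(R))\cong K_n(R)$ be the induced map, where the isomorphism is the inverse of $R^I\otimes_R-$ with $R^I$ the module of columns.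

\begin{lemma}\label{lem:peirce}
Let $C$ be a Peirce ring over $I$, let $i\in I$ and $n\in\mathbb Z$.
\begin{enumerate}
\item[(a)] If $i$ is full, then $v_i$ is injective, $K_n(C^+)=v_iK_n(\widetilde{C_{ii}})\oplus\bigoplus_{j\ne i}s_jK_n(\mathbb Z)$, and $v_i:K_n(C_{ii})\to K_n'(C)$ is an isomorphism.
\item[(b)] The unital inclusion $\tilde C\subset C^+$ induces a map $\rho:K_n(C)\to K_n'(C)$, and the composite $K_n(C_{ii})\to K_n(C)\xrightarrow{\rho}K_n'(C)$ equals $v_i$.
\item[(c)] For $I_0\subset I$ there is a map $K_n'(C_{I_0})\to K_n'(C)$ compatible with the maps $v_i$, $i\in I_0$.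
\item[(d)] For a matrix representation $h$ over $R$ we have $\theta v_i=(h_{ii})_*:K_n(\widetilde{C_{ii}})\to K_n(R)$.
\item[(e)] In the situation of \textup{(d)}, the composite $K_n(C_{ii})\to K_n(C)\xrightarrow{\theta\rho}K_n(R)$ is the restriction of $(h_{ii})_*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In \eqref{eq:Lsum} the $(j,k)$-summand is $e_jC^+e_k/C_{jk}$, which is $\mathbb Z$ for $j=k$ and $0$ otherwise. So $L=\pi_0L=\mathbb Z^{I\setminus\{i\}}$, and $K_n(C^+)\to K_n(L)$ is $(p_j)_{j\ne i}$, which is split by the $s_j$. The long exact sequence of Lemma~\ref{lem:corner}(c) breaks into split short exact sequences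
\[
0\to K_n(\widetilde{C_{ii}})\xrightarrow{v_i}K_n(C^+)\to K_n(\mathbb Z)^{I\setminus\{i\}}\to0 .
\]
An element of $K_n'(C)$ is therefore $v_i(x)$ for a unique $x$, and by \eqref{eq:pv} the augmentation of $x$ is $p_iv_i(x)=0$.

(b) Each $p_j$ restricts to the augmentation of $\tilde C$, so $\rho$ lands in $K_n'(C)$. The unital map $\widetilde{C_{ii}}\to\tilde C\to C^+$ corresponds to the bimodule $C^+=C^+e_i\oplus\bigoplus_{j\ne i}C^+e_j$. This is a decomposition of $C^+$-$\widetilde{C_{ii}}$-bimodules, and $C_{ii}$ acts by zero on $C^+e_j$ for $j\ne i$, since $e_jC_{ii}=0$. By additivity the induced map is $v_i$ plus the composites of the $s_j$ with the augmentation, and these vanish on $K_n(C_{ii})$.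

(c) Let $e=\sum_{i\in I_0}e_i$, so $eC^+e=C_{I_0}^+$, and use the bimodule $C^+e$. For $i\in I_0$ we have $C^+e\otimes_{C_{I_0}^+}C_{I_0}^+e_i=C^+e_i$, which is the compatibility. The base change of $C^+e$ along $p_j$ is $\mathbb Z$ with $C_{I_0}^+$ acting through $p_j$ if $j\in I_0$, and it is $0$ otherwise; so $K_n'(C_{I_0})$ is mapped into $K_n'(C)$.

(d) We have $M_I(R)\otimes_{C^+}C^+e_i=M_I(R)E_{ii}\cong R^I=R^I\otimes_RR$, with $\widetilde{C_{ii}}$ acting on the right through $h_{ii}$.

(e) Combine (b) and (d).
\end{proof}

\section{Left flat rings}\label{sec:flat}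

Fix $n\in\mathbb Z$. Let $A$ and $B$ be left flat, let $\Phi:\mathfrak M(A)\to\mathfrak M(B)$ be an equivalence, and let $C$ be the ring of a context belonging to $\Phi$. The index $1$ is full if $Q\otimes^{\mathbf L}_{\tilde A}P\to B$ is an isomorphism, and this holds because $P$ is flat over $\tilde A$ (Lemma~\ref{lem:PQflat}) and $\beta$ is bijective. The index $2$ is full because $Q$ is flat over $\tilde B$ and $\alpha$ is bijective. By Lemma~\ref{lem:peirce}(a) we may define
\[
\varphi^\flat(\Phi)=v_2^{-1}v_1:K_n(A)\xrightarrow{\;\cong\;}K_n'(C)\xrightarrow{\;\cong\;}K_n(B).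
\]
By Lemma~\ref{lem:contexts}(c), any context belonging to $\Phi$ gives the same map, and the map depends only on the isomorphism class of $\Phi$.

\begin{remark}
For unital $A$ and $B$ this is the classical isomorphism. Indeed $C^+e_1=C1_A\oplus\mathbb Z(e_1-1_A)$, and $A$ acts by zero on the right of the second summand, so on $K_n(A)$ the map $v_1$ is induced by the column $U=C1_A$, and likewise $v_2$ by $U'=C1_B$; the isomorphism $U\cong U'\otimes_BQ$ of Section~\ref{sec:method} gives $v_1=v_2\circ(Q\otimes_A-)$.
\end{remark}

\begin{lemma}\label{lem:functorial}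
For equivalences $\Phi:\mathfrak M(A_1)\to\mathfrak M(A_2)$ and $\Phi':\mathfrak M(A_2)\to\mathfrak M(A_3)$ with all $A_i$ left flat, $\varphi^\flat(\Phi'\Phi)=\varphi^\flat(\Phi')\varphi^\flat(\Phi)$. Also $\varphi^\flat(\mathrm{id})=\mathrm{id}$.
\end{lemma}

\begin{proof}
Let $C$ be the ring of Lemma~\ref{lem:three}. For $k=1,2$ the module $C_{3k}$ is flat over $\tilde A_3$ by Lemma~\ref{lem:PQflat} applied to the block of $\{k,3\}$, and the multiplications are bijective, so $3$ is full in $C$ and $v_3$ is injective. The defining relations in the three blocks map, by Lemma~\ref{lem:peirce}(c), to the relations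
\[
v_1=v_2\varphi^\flat(\Phi),\qquad v_2=v_3\varphi^\flat(\Phi'),\qquad v_1=v_3\varphi^\flat(\Phi'\Phi)
\]
in $K_n'(C)$. Canceling $v_3$ gives the first claim. Then $\varphi^\flat(\mathrm{id})$ is an invertible idempotent, hence the identity.
\end{proof}

Theorem~\ref{thm:main}(1) is a relation in $K_n(C)$, while our definition gives a relation in $K_n'(C)$. For left flat rings the two groups agree.

\begin{lemma}\label{lem:rho}
For a context between left flat rings $A$ and $B$ belonging to $\Phi$, with ring $C$, the map $\rho:K_n(C)\to K_n'(C)$ is an isomorphism, and $i_{A*}=i_{B*}\varphi^\flat(\Phi)$.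
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:peirce}(b), $\rho\,i_{A*}=v_1$, which is bijective. If we show that $i_{A*}$ is onto, then $i_{A*}$ and $\rho$ are both bijective, and the relation follows from $\rho\,i_{A*}=v_1=v_2\varphi^\flat(\Phi)=\rho\,i_{B*}\varphi^\flat(\Phi)$.

Let $D\subset M_2(C)$ be the ring of Lemma~\ref{lem:D}, with maps $v_1^D,v_2^D$. The index $1$ is full in $D$: the row $V=A\oplus P$ is flat over $\tilde A$, and $U\otimes_AV\to C$ is bijective. So $v_1^D:K_n(A)\to K_n'(D)$ is an isomorphism. The inclusion $D\subset M_2(\tilde C)$ is a matrix representation, and Lemma~\ref{lem:peirce}(d) gives $\theta v_1^D=i_{A*}$ on $K_n(A)$ and $\theta v_2^D=\mathrm{id}$ on $K_n(C)$. Given $x\in K_n(C)$, write $v_2^Dx=v_1^Dy$ with $y\in K_n(A)$; then $x=\theta v_2^Dx=\theta v_1^Dy=i_{A*}y$.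
\end{proof}

\section{The effect of a cover on $K$-theory}\label{sec:coversK}

To study the homomorphisms $f:F_f\to A$ with the tools of Section~\ref{sec:peirce} we must realize them inside a Peirce ring. Let $A$ be a ring and let $f_j:F_j\to A$, $j=1,2$, be $A$-linear maps. Let $C(f_1,f_2)$ be the group of $2\times2$ matrices with $j$th column in $F_j$, a left $M_2(A)$-module, and let $h:C(f_1,f_2)\to M_2(A)$ apply $f_j$ to the entries of the $j$th column. The map $h$ is $M_2(A)$-linear, so Lemma~\ref{lem:twist} makes $C=C(f_1,f_2)$ a ring with $X\cdot Y=h(X)Y$. Since $h(C_{ij})\subset AE_{ij}$, it is a Peirce ring, in which the product of $x\in C_{ij}=F_j$ and $y\in C_{jk}=F_k$ is $f_j(x)y$. So $C_{jj}=(F_j)_{f_j}$, the map $h$ is a matrix representation over $\tilde A$, and Lemma~\ref{lem:peirce}(d) gives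
\begin{equation}\label{eq:theta}
\theta v_j=f_{j*}\qquad(j=1,2).
\end{equation}

\begin{proposition}\label{prop:coverK}
Let $A$ be idempotent, $f:F\to A$ a cover and $B=F_f$. If $A$ is h-unital, then $f_*:K_n(B)\to K_n(A)$ is an isomorphism for all $n\in\mathbb Z$. If $A\in\mathcal H_m$ with $m<\infty$, it is an isomorphism for $n\le m$ and surjective for $n=m+1$.
\end{proposition}

\begin{proof}
Let $C=C(\mathrm{id}_A,f)=\begin{pmatrix}A&F\\A&B\end{pmatrix}$. The index $1$ is full, because $C_{21}\otimes^{\mathbf L}_{\tilde A}C_{12}=A\otimes^{\mathbf L}_{\tilde A}F=A\otimes_AF\cong F$ for the flat firm module $F$. So $v_1:K_n(A)\to K_n'(C)$ is an isomorphism, $\theta$ is its inverse by \eqref{eq:theta}, and again by \eqref{eq:theta}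
\begin{equation}\label{eq:fv}
f_*=v_1^{-1}v_2:K_n(B)\to K_n'(C)\cong K_n(A).
\end{equation}
So far only idempotence was used. It remains to study $v_2$.

Let $L$ be the $E_1$-ring of Lemma~\ref{lem:corner} for $S=C^+$ and $e=e_2$. By \eqref{eq:Lsum} it is the cofiber of $C_{12}\otimes^{\mathbf L}_{\tilde B}C_{21}\to\tilde A$. As a right $\tilde B$-module $C_{12}$ is $B$; as a left $\tilde B$-module $C_{21}$ is $A$ via $f$; and the map $y\otimes a\mapsto f(y)a$ is the action map $B\otimes^{\mathbf L}_{\tilde B}A\to A$ followed by $A\subset\tilde A$. The action map has cofiber $\mathbb Z\otimes^{\mathbf L}_{\tilde B}A$, so there is a cofiber sequence $\mathbb Z\otimes^{\mathbf L}_{\tilde B}A\to L\to\mathbb Z$. As $\mathbb Z\otimes_{\tilde B}A=A/A^2=0$,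
\begin{equation}\label{eq:piL}
\pi_0L=\mathbb Z\ \text{ via }p_1,\qquad\pi_iL\cong\operatorname{Tor}_i^{\tilde B}(\mathbb Z,A)\quad(i\ge1).
\end{equation}

If $A$ is h-unital, Lemma~\ref{lem:cover}(b) gives $\mathbb Z\otimes^{\mathbf L}_{\tilde B}A=0$. Then the action map is an isomorphism, the index $2$ is full, and $v_2:K_n(B)\to K_n'(C)$ is an isomorphism by Lemma~\ref{lem:peirce}(a).

If $A\in\mathcal H_m$, Lemma~\ref{lem:cover}(b) gives $\pi_iL=0$ for $1\le i\le m$. By (K2) applied to $L\to\pi_0L=\mathbb Z$, the map $K_k(L)\to K_k(\mathbb Z)$ is bijective for $k\le m+1$. The composite $K_k(C^+)\to K_k(L)\to K_k(\mathbb Z)$ is $p_1$, which is onto because $p_1s_1=\mathrm{id}$. Consider the exact sequence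
\begin{equation}\label{eq:les}
K_{n+1}(C^+)\to K_{n+1}(L)\to K_n(\tilde B)\xrightarrow{v_2}K_n(C^+)\to K_n(L).
\end{equation}
For $n\le m$ the first map is onto, so $v_2$ is injective. For $n\le m+1$ the kernel of the last map is $\ker p_1$, so every element of $K_n'(C)$ is $v_2(y)$, and the augmentation of $y$ is $p_2v_2(y)=0$ by \eqref{eq:pv}. Thus $v_2:K_n(B)\to K_n'(C)$ is bijective for $n\le m$ and onto for $n=m+1$, and \eqref{eq:fv} finishes the proof.
\end{proof}

For $n=1$ and $m=0,1$ this recovers Proposition~\ref{prop:K1}, and $\pi_1L\cong N/AN$ by \eqref{eq:piL} and Lemma~\ref{lem:cover}(b). Next we compare two covers of the same ring.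

\begin{lemma}\label{lem:twocovers}
Let $f_j:F_j\to A$, $j=1,2$, be covers of an idempotent ring and $B_j=(F_j)_{f_j}$. Then for all $n$
\[
f_{1*}=f_{2*}\circ\varphi^\flat\bigl(f_2^*(f_1^*)^{-1}\bigr):K_n(B_1)\to K_n(A).
\]
\end{lemma}

\begin{proof}
Let $C=C(f_1,f_2)$, with diagonal rings $B_1,B_2$, which are left flat. We check the conditions of Remark~\ref{rem:recognize}. The bimodule $Q=C_{21}$ is $F_1$; as a left $B_2$-module it is $f_2^*F_1$, which is firm by Lemma~\ref{lem:cover}(a), and as a right $B_1$-module it is $B_1$, which is firm. The same holds for $P=C_{12}=F_2$ with the indices exchanged. The multiplication $P\otimes_{B_2}Q\to B_1$, $y\otimes x\mapsto f_2(y)x$, is the map $B_2\otimes_{B_2}f_2^*F_1\to f_2^*F_1$, which is bijective, and the other multiplication is $B_1\otimes_{B_1}f_1^*F_2\to f_1^*F_2$. The context belongs to $f_2^*(F_1\otimes_{B_1}-)$, which is $f_2^*(f_1^*)^{-1}$ by Lemma~\ref{lem:cover}(c). So $v_1=v_2\,\varphi^\flat(f_2^*(f_1^*)^{-1})$. Apply $\theta$ and use \eqref{eq:theta}.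
\end{proof}

\section{Proofs of Theorems \ref{thm:main}, \ref{thm:range} and \ref{thm:localizing}}\label{sec:proofs}

We prove Theorems~\ref{thm:main} and~\ref{thm:range} together. Fix $m\in\{0,1,\dots,\infty\}$ and an integer $n\le m$ (any integer if $m=\infty$), and let the rings $A$, $B$ between which equivalences are given lie in $\mathcal H_m$. We drop the index $n$ from $\varphi_n$.

\subsection{Construction of $\varphi$}

Given $\Phi:\mathfrak M(A)\to\mathfrak M(B)$, choose covers $f:F\to A$ and $g:G\to B$, put $A_1=F_f$ and $B_1=G_g$, and set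
\begin{equation}\label{eq:def}
\varphi(\Phi)=g_*\circ\varphi^\flat\bigl(g^*\Phi(f^*)^{-1}\bigr)\circ f_*^{-1}.
\end{equation}
Here $A_1,B_1$ are left flat and $f^*,g^*$ are equivalences by Lemma~\ref{lem:cover}, and $f_*,g_*$ are isomorphisms by Proposition~\ref{prop:coverK}; this is the only use of the vanishing of Tor groups in degrees above $1$. If $f',g'$ are other covers, Lemma~\ref{lem:functorial} gives
\[
g'_*\,\varphi^\flat\bigl(g'^*\Phi(f'^*)^{-1}\bigr)f_*'^{-1}
=\Bigl[g'_*\,\varphi^\flat\bigl(g'^*(g^*)^{-1}\bigr)\Bigr]\varphi^\flat\bigl(g^*\Phi(f^*)^{-1}\bigr)\Bigl[\varphi^\flat\bigl(f^*(f'^*)^{-1}\bigr)f_*'^{-1}\Bigr],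
\]
and by Lemma~\ref{lem:twocovers} the brackets are $g_*$ and $f_*^{-1}$. So $\varphi(\Phi)$ does not depend on the covers. It depends only on the isomorphism class of $\Phi$ because $\varphi^\flat$ does. Using the same cover of the middle ring for $\Phi$ and $\Phi'$, Lemma~\ref{lem:functorial} gives $\varphi(\Phi'\Phi)=\varphi(\Phi')\varphi(\Phi)$, and taking $g=f$ gives $\varphi(\mathrm{id})=\mathrm{id}$. For left flat rings the identity is a cover, so $\varphi=\varphi^\flat$. The last sentence of Theorem~\ref{thm:range} is Lemma~\ref{lem:enough}, Lemma~\ref{lem:cover} and Proposition~\ref{prop:coverK}.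

From now on $m\ge1$, so that the rings are firm and contexts are defined.

\subsection{Property (1): context rings}

Let $(P,Q,\alpha,\beta)$ be a context belonging to $\Phi$, with ring $C$. The relation we want is known for left flat rings (Lemma~\ref{lem:rho}), so we lift the whole context to the covers. Let $X_1=A\oplus Q$ and $X_2=P\oplus B$ be the columns of $C$; they are a $C$-$A$- and a $C$-$B$-bimodule. Put
\[
C_1=(X_1\otimes_AF)\oplus(X_2\otimes_BG)=\begin{pmatrix}F&P\otimes_BG\\Q\otimes_AF&G\end{pmatrix},
\]
using $A\otimes_AF=F$ and $B\otimes_BG=G$, and let $h:C_1\to C$ be the left $C$-linear map $x_1\otimes x\mapsto x_1f(x)$, $x_2\otimes y\mapsto x_2g(y)$. On the diagonal entries it is $f$ and $g$, since $af(x)=f(ax)$. By Lemma~\ref{lem:twist}, $C_1$ is a ring under $X\cdot Y=h(X)Y$ and $h$ is a ring homomorphism. As $h$ respects the four entries, $C_1$ is a Peirce ring, and its diagonal rings are $A_1$ and $B_1$. We check the conditions of Remark~\ref{rem:recognize} for $Q_1=Q\otimes_AF$ and $P_1=P\otimes_BG$; by symmetry it suffices to treat $Q_1$ and one multiplication.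

The ring $B_1$ acts on $Q_1$ through $g$, and $Q_1$ is a firm $B$-module, so it is firm over $B_1$ by Lemma~\ref{lem:cover}(c). For the right action of $A_1$, an element $x'=\sum a_kx_k$ of $F$ corresponds to $\sum a_k\otimes x_k$, so
\[
(q\otimes x)\cdot x'=\sum qf(x)a_k\otimes x_k=qf(x)\otimes x'=q\otimes f(x)x'.
\]
This is the action induced from the right $A_1$-module $F$, and multiplication $F\otimes_{A_1}A_1\to F$ is an $A$-linear isomorphism; hence $Q_1$ is right firm. Next, Lemma~\ref{lem:cover}(c) and $\alpha$ give isomorphisms
\[
P_1\otimes_{B_1}Q_1=P\otimes_B\bigl(G\otimes_{B_1}g^*(Q\otimes_AF)\bigr)\cong P\otimes_BQ\otimes_AF\cong A\otimes_AF\cong F,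
\]
whose composite sends $(p\otimes y)\otimes(q\otimes x)$ to $\alpha(p\otimes g(y)q)x=\alpha(pg(y)\otimes q)x$. This is the product $h(p\otimes y)(q\otimes x)$ in $C_1$.

So $C_1$ is the ring of a context between $A_1$ and $B_1$. It belongs to $g^*(Q\otimes_A(F\otimes_{A_1}-))\cong g^*\Phi(f^*)^{-1}$. By Lemma~\ref{lem:rho}, $i_{A_1*}=i_{B_1*}\varphi^\flat(g^*\Phi(f^*)^{-1})$ in $K_n(C_1)$. Since $hi_{A_1}=i_Af$ and $hi_{B_1}=i_Bg$, applying $h_*$ gives
\[
i_{A*}f_*=i_{B*}g_*\varphi^\flat\bigl(g^*\Phi(f^*)^{-1}\bigr)=i_{B*}\varphi(\Phi)f_*,
\]
and $f_*$ can be canceled. This proves (1).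

\subsection{Property (2): the inclusions of the corners}

Suppose $C\in\mathcal H_m$. By Lemma~\ref{lem:D}, $D$ is the ring of a context between $A$ and $C$; let $\Xi:\mathfrak M(A)\to\mathfrak M(C)$ be its equivalence. Both rings are in $\mathcal H_m$, so $\varphi(\Xi)$ is defined, and by (1) for $D$ the map $K_n(A)\to K_n(D)$ equals the composite of $\varphi(\Xi)$ with $K_n(C)\to K_n(D)$. Apply $\theta\rho$ for the matrix representation $D\subset M_2(\tilde C)$. By Lemma~\ref{lem:peirce}(e) we obtain $i_{A*}=\varphi(\Xi)$, which is an isomorphism. Exchanging $A$ and $B$ shows that $i_{B*}$ is an isomorphism, and (1) gives $\varphi(\Phi)=i_{B*}^{-1}i_{A*}$. For $m=1$ the hypothesis $C\in\mathcal H_1$ always holds by Lemma~\ref{lem:D}.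

\subsection{Property (3): ring homomorphisms}

Let $f:A\to B$ now be a ring homomorphism such that $\Psi=f^*:\mathfrak M(B)\to\mathfrak M(A)$ is an equivalence, with quasi-inverse $\Phi$. By Lemma~\ref{lem:contexts}(b) there is a context belonging to $\Phi$ in which $P=\Psi(B)$ is $B$ with $A$ acting on the left via $f$ and $B$ acting on the right by multiplication. We construct a matrix representation of $C$ over $\tilde B$ with diagonal entries $f$ and $\mathrm{id}_B$. The map $f:A\to P$ is left $A$-linear, so we may define
\[
h_{21}:Q\cong Q\otimes_AA\xrightarrow{\,1\otimes f\,}Q\otimes_AP\xrightarrow{\,\beta\,}B,\qquad h_{21}(qa)=\beta(q\otimes f(a)).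
\]
Let $h:C\to M_2(B)$ be $f$, $\mathrm{id}_B$, $h_{21}$, $\mathrm{id}_B$ on $C_{11}$, $C_{12}$, $C_{21}$, $C_{22}$. On the products $C_{11}C_{11}$, $C_{11}C_{12}$, $C_{12}C_{22}$, $C_{22}C_{22}$ it is multiplicative by the description of $P$. For the other four let $a,a'\in A$, $p\in P=B$, $q\in Q$, and recall $Q=QA$.
\begin{itemize}
\item $C_{21}C_{11}$: $\;h_{21}(qa)f(a')=\beta(q\otimes f(a))f(a')=\beta(q\otimes f(aa'))=h_{21}(qaa')$.
\item $C_{21}C_{12}$: $\;h_{21}(qa)\,p=\beta(q\otimes f(a)p)=\beta(qa\otimes p)$.
\item $C_{22}C_{21}$: $\;h_{21}$ is left $B$-linear.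
\item $C_{12}C_{21}$: $\;f(\alpha(p\otimes qa))=f(\alpha(p\otimes q))f(a)=p\,\beta(q\otimes f(a))=p\,h_{21}(qa)$, by the first identity of \eqref{eq:assoc} with $p'=f(a)\in P$.
\end{itemize}
Applying $\theta\rho$ to the relation (1) and using Lemma~\ref{lem:peirce}(e), we get $f_*=\varphi(\Phi)$. This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:range}.

\subsection{Localizing invariants}

For $m=\infty$ the arguments of Sections~\ref{sec:corners}--\ref{sec:proofs} used four properties of $K$: functoriality in exact functors between categories of perfect modules (which includes the maps induced by bimodules and the invariance under $\operatorname{Perf}(R)\simeq\operatorname{Perf}(M_I(R))$), additivity in the bimodule, the product formula for $\mathbb Z^J$, and the fiber sequence of Lemma~\ref{lem:corner}(c). Each holds for every localizing invariant $E$, with $K_n$ replaced by $\pi_nE$, as the proofs in Section~\ref{sec:corners} show. The connectivity statement (K2), which is special to $K$-theory, was used only for $m<\infty$. This proves Theorem~\ref{thm:localizing}.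

\section{Sharpness of the range}\label{sec:sharp}

We prove Theorem~\ref{thm:sharp}. By \eqref{eq:les}, a cover fails to be injective on $K_r$ when $K_{r+1}(C^+)\to K_{r+1}(L)$ fails to be onto. The ring $L$ was produced abstractly, so we need a model of it on which an element of $K_{r+1}$ can be detected. In Proposition~\ref{prop:K1} the detecting invariant was a determinant. We therefore choose $A$ so that $L$ is a simplicial commutative ring whose units are easy to compute: $\tilde A$ will be a square-zero extension $R\oplus M$, where $R$ contributes nothing to the Tor groups and $M$ contributes one copy of $\mathbb Z$ in degree $r$.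

\subsection{The ring}

Let $R_1$ and $\mathfrak m$ be as in Example~\ref{ex:m}, and let $\Delta=R_1[t^{-1}]/R_1$, where $R_1[t^{-1}]=\mathbb Z[t^q:q\in\mathbb Q]=\bigcup_kt^{-k}R_1$. The two-term complexes $[\mathfrak m\to R_1]$ and $[R_1\to R_1[t^{-1}]]$, in degrees $1$ and $0$, are resolutions of $\mathbb Z=R_1/\mathfrak m$ and of $\Delta$ by increasing unions of free $R_1$-modules. Applying $\mathbb Z\otimes_{R_1}-$ turns them into $[0\to\mathbb Z]$ and $[\mathbb Z\to0]$. Put
\[
R=R_1^{\otimes r},\qquad J=\ker(R\to\mathbb Z),\qquad M=\Delta^{\otimes r},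
\]
with tensor products over $\mathbb Z$. All terms and homology groups of the two complexes are free abelian groups, with bases of monomials. By the K\"unneth formula their $r$-fold tensor powers over $\mathbb Z$ are resolutions of $\mathbb Z$ and of $M$, and the terms are filtered colimits of free $R$-modules, hence flat. Applying $\mathbb Z\otimes_R-$ gives the $r$-fold tensor powers of $[0\to\mathbb Z]$ and $[\mathbb Z\to0]$. Therefore
\begin{equation}\label{eq:kunneth}
\mathbb Z\otimes^{\mathbf L}_R\mathbb Z\simeq\mathbb Z,\qquad\mathbb Z\otimes^{\mathbf L}_RJ=0,\qquad\mathbb Z\otimes^{\mathbf L}_RM\simeq\mathbb Z[r],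
\end{equation}
where the second statement follows from the first and the sequence $0\to J\to R\to\mathbb Z\to0$.

Let $A=J\oplus M$ with $M^2=0$. It is commutative, and $\tilde A=R\oplus M$. By \eqref{eq:kunneth} in degree $0$, $J=J^2$ and $M=JM$ (as $r\ge1$), so $A=A^2$. Choose a cover $f:F\to A$, let $B=F_f$, and let $C=C(\mathrm{id}_A,f)$ and $L$ be as in the proof of Proposition~\ref{prop:coverK}. By Lemma~\ref{lem:cover}, $B$ is left flat and $f^*$ is an equivalence.

\subsection{A simplicial model of $L$}

Let $P_\bullet\to M$ be a simplicial resolution by free $R$-modules, obtained from a free resolution by the Dold--Kan correspondence. Let $\tilde A_\bullet=R\oplus P_\bullet$ be the levelwise square-zero extension, a simplicial commutative ring with a weak equivalence to $\tilde A$, and put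
\[
\Lambda_\bullet=\mathbb Z\otimes_R\tilde A_\bullet=\mathbb Z\oplus\bar P_\bullet,\qquad\bar P_\bullet=\mathbb Z\otimes_RP_\bullet .
\]
A simplicial ring has an associated connective $E_1$-ring with the same homotopy groups. Let $\Lambda$ be the one associated with $\Lambda_\bullet$, with the map $\tilde A\to\Lambda$ induced by $\tilde A_\bullet\to\Lambda_\bullet$. By \eqref{eq:kunneth}, $\pi_0\Lambda=\mathbb Z$, $\pi_r\Lambda=\pi_r\bar P_\bullet=\mathbb Z$, and the other homotopy groups vanish. The map $\tilde A\to\pi_0\Lambda$ is the augmentation, so $A$ acts by zero on $\pi_*\Lambda$, on either side.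

\begin{lemma}\label{lem:model}
There is an equivalence of $E_1$-rings $\lambda:L\to\Lambda$ such that the composite $K(\tilde A)\xrightarrow{v_1}K(C^+)\to K(L)\xrightarrow{\lambda_*}K(\Lambda)$ is induced by $\tilde A\to\Lambda$.
\end{lemma}

\begin{proof}
\emph{The map $\tilde A\to L$.} Since $L\otimes_{C^+}C^+e_2=0$, we have $L\simeq L\otimes_{C^+}C^+e_1$. So the functor $L\otimes_{C^+}C^+e_1\otimes_{\tilde A}-:D(\tilde A)\to D(L)$ sends $\tilde A$ to $L$ and is base change along a map $\kappa:\tilde A\to L$. Its right adjoint, restriction along $\kappa$, is $Y\mapsto e_1Y$. Hence $\kappa$, as a map of left $\tilde A$-modules, is obtained by applying $e_1(-)$ to $C^+e_1\to L\otimes_{C^+}C^+e_1$, and by Lemma~\ref{lem:corner}(b) its fiber is $e_1C^+e_2\otimes^{\mathbf L}_{\tilde B}e_2C^+e_1=F\otimes^{\mathbf L}_{\tilde B}A$. On $\pi_0$, $\kappa$ is $\tilde A\to\tilde A/A^2=\mathbb Z$, so $A$ acts by zero on $\pi_*L$.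

\emph{The map $\lambda$.} Consider the colimit-preserving functor $G:D(C^+)\to D(\Lambda)$, $X\mapsto\Lambda\otimes_{\tilde A}e_1X$. It sends $C^+e_1$ to $\Lambda$. It sends $C^+e_2$ to $\Lambda\otimes_{\tilde A}F$, whose homotopy groups are, by flatness of $F$, $\pi_i\Lambda\otimes_{\tilde A}F=\pi_i\Lambda\otimes_{\mathbb Z}F/AF=0$. So $G$ kills $\operatorname{Loc}(C^+e_2)$ and, by Lemma~\ref{lem:corner}(a), factors through a colimit-preserving functor $D(L)\to D(\Lambda)$ that sends $L\simeq L\otimes_{C^+}C^+e_1$ to $\Lambda$. This functor is base change along a map $\lambda:L\to\Lambda$. The composite $D(\tilde A)\to D(C^+)\to D(L)\to D(\Lambda)$ is $\Lambda\otimes_{\tilde A}e_1C^+e_1\otimes_{\tilde A}-=\Lambda\otimes_{\tilde A}-$. Hence $\lambda\kappa$ is the map $\tilde A\to\Lambda$, and the statement about $K$-theory holds.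

\emph{$\lambda$ is an equivalence.} Let $W\in D(\tilde A)$ be the fiber of $\lambda$. There is a cofiber sequence $\operatorname{fib}(\kappa)\to\operatorname{fib}(\lambda\kappa)\to W$. The functor $\mathbb Z\otimes^{\mathbf L}_{\tilde A}-$ kills the first term, since $(\mathbb Z\otimes^{\mathbf L}_{\tilde A}F)\otimes^{\mathbf L}_{\tilde B}A=0$. The second term is $\tilde A\otimes^{\mathbf L}_RJ$, because $0\to\tilde A_\bullet\otimes_RJ\to\tilde A_\bullet\to\Lambda_\bullet\to0$ is exact and $\tilde A_\bullet$ is levelwise free over $R$; so it is sent to $\mathbb Z\otimes^{\mathbf L}_RJ=0$. Therefore $\mathbb Z\otimes^{\mathbf L}_{\tilde A}W=0$. On the other hand $\pi_iW$ is an extension of a submodule of $\pi_iL$ by a quotient of $\pi_{i+1}\Lambda$, so it is killed by $A^2=A$, and it vanishes for $i<-1$. If $W\ne0$ and $k$ is the least degree with $\pi_kW\ne0$, then $\pi_k(\mathbb Z\otimes^{\mathbf L}_{\tilde A}W)=\pi_kW/A\pi_kW=\pi_kW\ne0$, a contradiction.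
\end{proof}

By \eqref{eq:piL} and Lemma~\ref{lem:model}, $\operatorname{Tor}_i^{\tilde B}(\mathbb Z,A)\cong\pi_i\Lambda$ for $i\ge1$; this group is $0$ for $1\le i<r$ and $\mathbb Z$ for $i=r$. Starting from $\operatorname{Tor}_0^{\tilde A}(\mathbb Z,A)=0$ and applying Lemma~\ref{lem:cover}(b) successively with $j=1,\dots,r$, we get $\operatorname{Tor}_i^{\tilde A}(\mathbb Z,A)=0$ for $i<r$ and $\operatorname{Tor}_r^{\tilde A}(\mathbb Z,A)\cong\mathbb Z$.

\subsection{The determinant}

We use one more published result.
\begin{enumerate}
\item[(K3)] For a simplicial ring $S_\bullet$ and $n\ge1$, the group $K_n$ of the associated $E_1$-ring is naturally $\pi_n\bigl(B\widehat{GL}(S_\bullet)^+\bigr)$, where $\widehat{GL}(S_\bullet)$ is the simplicial monoid of the matrices whose image over $\pi_0S_\bullet$ is invertible (\cite{Wal}, \cite{BGT}).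
\end{enumerate}
Recall that the plus construction $X\to X^+$ is taken with respect to a perfect normal subgroup of $\pi_1X$, and that a pointed map $X\to Y$ killing this subgroup factors through $X^+$, uniquely up to homotopy. The condition holds whenever $\pi_1Y$ is abelian.

\begin{lemma}\label{lem:det}
The map $K_{r+1}(\tilde A)\to K_{r+1}(\Lambda)$ is not surjective.
\end{lemma}

\begin{proof}
A matrix over a square-zero extension $R\oplus N$ is invertible if and only if its image over $R$ is. This applies to $\tilde A_k=R\oplus P_k$ and to $\pi_0\tilde A_\bullet=R\oplus M$, compatibly with the projections to $R$, so $\widehat{GL}(\tilde A_\bullet)$ is the simplicial group $k\mapsto GL(\tilde A_k)$. With $\mathbb Z$ in place of $R$, the same holds for $\Lambda_\bullet$. The rings $\tilde A_k$ and $\Lambda_k$ are commutative, so determinants define homomorphisms of simplicial groups $GL\to GL_1$, compatible with $\tilde A_\bullet\to\Lambda_\bullet$. The spaces $BGL_1$ have abelian fundamental group, so the maps $BGL\to BGL_1$ factor through the plus constructions, and by uniqueness of the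 factorization the resulting square commutes up to homotopy. By (K3) and $\pi_{r+1}BGL_1=\pi_rGL_1$ we obtain a commutative square
\[
\begin{array}{ccc}
K_{r+1}(\tilde A)&\longrightarrow&K_{r+1}(\Lambda)\\[2pt]
{\scriptstyle\det}\big\downarrow&&\big\downarrow{\scriptstyle\det}\\[2pt]
\pi_rGL_1(\tilde A_\bullet)&\longrightarrow&\pi_rGL_1(\Lambda_\bullet).
\end{array}
\]
As simplicial sets, $GL_1(\tilde A_\bullet)=R^\times\times P_\bullet$ and $GL_1(\Lambda_\bullet)=\{\pm1\}\times\bar P_\bullet$. Since $r\ge1$, the lower left group is $\pi_rP_\bullet=0$ and the lower right group is $\pi_r\bar P_\bullet=\mathbb Z$. The right vertical map is onto, because $GL_1\subset GL\xrightarrow{\det}GL_1$ is the identity. If the upper map were onto, a surjection onto $\mathbb Z$ would factor through $0$.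
\end{proof}

\subsection{End of the proof of Theorem \ref{thm:sharp}}

The index $1$ is full in $C$, so by Lemma~\ref{lem:peirce}(a) we have $K_{r+1}(C^+)=v_1K_{r+1}(\tilde A)\oplus s_2K_{r+1}(\mathbb Z)$. The second summand maps to zero in $K_{r+1}(L)$, since $L\otimes_{C^+}C^+e_2=0$. By Lemma~\ref{lem:model}, the image of $K_{r+1}(C^+)$ in $K_{r+1}(L)\cong K_{r+1}(\Lambda)$ is therefore the image of $K_{r+1}(\tilde A)$, which is a proper subgroup by Lemma~\ref{lem:det}. The exact sequence \eqref{eq:les} with $n=r$ gives an element $x\ne0$ of $K_r(\tilde B)$ with $v_2x=0$. Its augmentation is $p_2v_2x=0$ by \eqref{eq:pv}, so $x\in K_r(B)$, and $f_*x=0$ by \eqref{eq:fv}. Thus $f_*:K_r(B)\to K_r(A)$ is not injective, and Theorem~\ref{thm:sharp} is proved.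

\begin{thebibliography}{9}

\bibitem{BGT} Blumberg, Gepner and Tabuada, \emph{Geom. Topol.} 17 (2013).

\bibitem{LT} Land and Tamme, \emph{Ann. of Math.} 190 (2019).

\bibitem{Nee} Neeman, \emph{Ann. Sci. ENS} 25 (1992).

\bibitem{Sch} Schlichting, \emph{Math. Z.} 253 (2006).

\bibitem{SS} Schwede and Shipley, \emph{Topology} 42 (2003).

\bibitem{Tag} \emph{Tagungsbericht 22 / 1996}, \texttt{http://oda.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 330/\allowbreak full-text.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}.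

\bibitem{Wal} Waldhausen, \emph{Algebraic K-theory of topological spaces I}.

\end{thebibliography}
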